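\title{A pluripolar $G_\delta$ set that equals its pluripolar hull and is not complete pluripolar}

\begin{abstract}
A complete pluripolar subset of an open set $\Omega\subset\mathbb{C}^n$ is a $G_\delta$ set and coincides with its pluripolar hull relative to $\Omega$. We show that the converse fails in every nonempty open set $\Omega\subset\mathbb{C}^n$, $n\ge 2$. The counterexample $E$ is a partial graph over a polar Cantor set, obtained by a diagonal argument against all open sets. Every plurisubharmonic function that equals $-\infty$ on $E$ equals $-\infty$ on whole discs, each of which contains at most one point of $E$. We also show that a countable intersection of complete pluripolar sets is complete pluripolar.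
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\Omega\subset\mathbb{C}^n$ be open, and let $\mathrm{PSH}(\Omega)$ be the class of plurisubharmonic functions on $\Omega$; functions that are identically $-\infty$ on a connected component of $\Omega$ are excluded. A set $E\subset\Omega$ is \emph{pluripolar} if $E\subset\{\varphi=-\infty\}$ for some $\varphi\in\mathrm{PSH}(\Omega)$, and \emph{complete pluripolar in $\Omega$} if $E=\{\varphi=-\infty\}$ for some $\varphi\in\mathrm{PSH}(\Omega)$. The zero set of a holomorphic function $f\not\equiv0$ on a domain is the basic example, with $\varphi=\log|f|$. The \emph{pluripolar hull} of a pluripolar set $E$ relative to $\Omega$ is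
\[
E^*_\Omega=\{x\in\Omega:\ \varphi(x)=-\infty \text{ for every } \varphi\in\mathrm{PSH}(\Omega) \text{ with } \varphi|_E=-\infty\}.
\]
It contains $E$ and collects the points to which the value $-\infty$ is forced to propagate from $E$.

A complete pluripolar set $E=\{\varphi=-\infty\}$ has two properties. First, $E=E^*_\Omega$, because $\varphi$ itself is finite off $E$. Second, $E$ is a $G_\delta$ set, that is, a countable intersection of open sets: $E=\bigcap_{m}\{\varphi<-m\}$, and these sets are open because $\varphi$ is upper semicontinuous. Neither property implies the other.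

\begin{example}\label{ex:segment}
The segment $E=\{0\}\times[0,\frac12]\subset\mathbb{C}^2$ is closed, hence a $G_\delta$. If $\varphi\in\mathrm{PSH}(\mathbb{C}^2)$ equals $-\infty$ on $E$, then $\varphi(0,\cdot)\equiv-\infty$ on $\mathbb{C}$ by Lemma~\ref{lem:segment} below. Together with the function $\log|z|$ this gives $E^*_{\mathbb{C}^2}=\{0\}\times\mathbb{C}\ne E$.
\end{example}

\begin{example}\label{ex:rational}
Let $E=(\mathbb{Q}\cap[0,1])\times\{0\}=\{x_1,x_2,\dots\}\subset\mathbb{C}^2$. For $y\notin E$ put $\varphi(x)=\sum_j c_j\log|x-x_j|$ with $c_j=2^{-j}/(1+|\log|y-x_j||)$. On the ball $|x|<R$ the $j$th term is at most $2^{-j}\log(1+R)$, and at $y$ it is at least $-2^{-j}$. So $\varphi\in\mathrm{PSH}(\mathbb{C}^2)$ by fact (F3) of Section~\ref{sec:facts}, $\varphi|_E=-\infty$ and $\varphi(y)>-\infty$. Thus $E=E^*_{\mathbb{C}^2}$. But $E$ is not a $G_\delta$: otherwise it would be a countable intersection of dense open subsets of $[0,1]\times\{0\}$, and removing the points $x_j$ one at a time would contradict the Baire category theorem.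
\end{example}

Do the two properties together characterize complete pluripolar sets? This is the question posed in \cite{fine}.

\medskip
\noindent\textbf{Question.} \emph{Let $n\ge2$, let $\Omega\subset\mathbb{C}^n$ be open, and let $E\subset\Omega$ be a pluripolar $G_\delta$ set with $E=E^*_\Omega$. Must $E$ be complete pluripolar in $\Omega$?}
\medskip

A theorem of Zeriahi gives a positive answer when $\Omega$ is a pseudoconvex domain and $E$ is in addition an $F_\sigma$ set, that is, a countable union of closed sets. One might guess that the hull condition is the only analytic obstruction, the $G_\delta$ condition the only topological one, and the $F_\sigma$ condition superfluous. The guess is wrong.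

\begin{theorem}\label{thm:main}
Let $n\ge2$ and let $\Omega\subset\mathbb{C}^n$ be nonempty and open. There is a pluripolar set $E\subset\Omega$ which is a $G_\delta$, satisfies $E=E^*_\Omega$, and is not complete pluripolar in $\Omega$.
\end{theorem}

The open set $\Omega$ may or may not be pseudoconvex. In particular, ``$G_\delta$ and $F_\sigma$'' in Zeriahi's theorem cannot be weakened to ``$G_\delta$''. The next theorem describes how completeness fails. A \emph{Cantor set} is a space homeomorphic to $\{0,1\}^{\mathbb{N}}$ with the product topology, and a \emph{disc} in $\mathbb{C}^n$ is a round open disc in a complex line.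

\begin{theorem}\label{thm:discs}
In Theorem~\ref{thm:main} the set $E$ can be chosen together with a Cantor set $K$ and a family of discs $\{D_c\}_{c\in K}$ in $\Omega$ such that
\begin{enumerate}
\item[(i)] $E\subset\bigcup_{c\in K}D_c$, and each $D_c$ contains at most one point of $E$;
\item[(ii)] for every sequence $\varphi_1,\varphi_2,\dots\in\mathrm{PSH}(\Omega)$ with $\varphi_j|_E=-\infty$ there is a dense $G_\delta$ set of points $c\in K$ such that every $\varphi_j$ is identically $-\infty$ on $D_c$.
\end{enumerate}
In particular, $E$ is not a countable intersection of complete pluripolar sets.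
\end{theorem}

Countable intersections appear here for a reason.

\begin{theorem}\label{thm:countable}
Let $n\ge1$ and let $\Omega\subset\mathbb{C}^n$ be nonempty and open. A set $E\subset\Omega$ is complete pluripolar in $\Omega$ if and only if $E=\bigcap_{j\ge1}\{\varphi_j=-\infty\}$ for some sequence $\varphi_j\in\mathrm{PSH}(\Omega)$.
\end{theorem}

By definition, $E^*_\Omega$ is the intersection of all complete pluripolar sets that contain $E$. So a pluripolar set equals its hull exactly when it is an arbitrary intersection of complete pluripolar sets, and it is complete pluripolar exactly when it is a countable such intersection. The Question therefore asks about coverings: the sets $\{\varphi>-\infty\}$ with $\varphi|_E=-\infty$ cover $\Omega\setminus E$, and one wants a countable subcover. If $E$ is a $G_\delta$, then $\Omega\setminus E$ is a countable union of compact sets, which looks promising. But the sets $\{\varphi>-\infty\}$ need not be open, so compactness gives nothing. The counterexample lives in this gap.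

Theorem~\ref{thm:countable} is proved in Section~\ref{sec:countable}. Section~\ref{sec:graphs} provides a large supply of sets that equal their hulls, and Section~\ref{sec:model} shows the main idea on one of them, ignoring the $G_\delta$ requirement. Sections~\ref{sec:diagonal} to~\ref{sec:E} carry out the same idea within the class of $G_\delta$ sets.

\section{Conventions and standard facts}\label{sec:facts}

We write $\Delta(r)=\{w\in\mathbb{C}:|w|<r\}$. For $n\ge2$ the coordinates of $\mathbb{C}^n$ are $(z,w,\zeta)$ with $z,w\in\mathbb{C}$ and $\zeta\in\mathbb{C}^{n-2}$; the coordinate $\zeta$ is absent if $n=2$.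

A function $\varphi$ with values in $[-\infty,\infty)$ is \emph{upper semicontinuous} if all sets $\{\varphi<t\}$, $t\in\mathbb{R}$, are open. Such a function is bounded above on every compact set and attains its maximum there, and $\limsup_{x\to y}\varphi(x)\le\varphi(y)$. A function $v$ on an open subset of $\mathbb{C}$ is \emph{subharmonic} if it is upper semicontinuous, is not identically $-\infty$ on any component, and at every point $w$ satisfies $v(w)\le\frac1{2\pi}\int_0^{2\pi}v(w+re^{i\theta})\,d\theta$ for all small $r>0$. A function $\varphi$ on $\Omega\subset\mathbb{C}^n$ is \emph{plurisubharmonic} if it is upper semicontinuous, is not identically $-\infty$ on any component, and for every complex line $L$ its restriction to each component of $L\cap\Omega$ is subharmonic or identically $-\infty$. For $n=1$ the two notions agree. We use the following facts.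

\begin{enumerate}
\item[(F1)] $\mathrm{PSH}(\Omega)$ contains the real constants and is closed under finite sums, positive multiples and finite maxima. The functions $\log|x-x_0|$, $\log|w-w_0|$, $\log|\zeta|$ (Euclidean norms) and $h(z)$, with $h$ subharmonic on $\mathbb{C}$, are plurisubharmonic on $\mathbb{C}^n$.
\item[(F2)] For $\varphi\in\mathrm{PSH}(\Omega)$ the set $\{\varphi=-\infty\}$ has Lebesgue measure zero. Hence the restriction of $\varphi$ to an open subset $\Omega'$ lies in $\mathrm{PSH}(\Omega')$. Also, a function on a disc in $\mathbb{C}$ that is subharmonic or identically $-\infty$, and equals $-\infty$ on a smaller disc, is identically $-\infty$.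
\item[(F3)] The limit of a decreasing sequence of plurisubharmonic functions is, on each component, plurisubharmonic or identically $-\infty$. Consequently, let $u_k\in\mathrm{PSH}(\Omega)$ and suppose that every point has a neighborhood on which $u_k\le b_k$ for all $k\ge k_0$, with constants $b_k\ge0$ and $\sum_{k\ge k_0} b_k<\infty$. Then $\sum_ku_k$ converges in $[-\infty,\infty)$, and the sum is plurisubharmonic on each component where it is not identically $-\infty$. Indeed, the partial sums of $\sum_{k\ge k_0}(u_k-b_k)$ decrease on that neighborhood, and upper semicontinuity and the mean value inequality are local properties.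
\item[(F4)] (Maximum principle.) If $u$ is subharmonic on a bounded open set $U\subset\mathbb{C}$ and $\limsup_{w\to\xi}u(w)\le0$ for every $\xi\in\partial U$, then $u\le0$ on $U$.
\item[(F5)] (Baire.) In a compact metric space a countable intersection of dense open sets is dense; hence a countable intersection of dense $G_\delta$ sets is a dense $G_\delta$. Closed subsets of metric spaces are $G_\delta$ sets.
\end{enumerate}

\section{Countable intersections of complete pluripolar sets}\label{sec:countable}

A weighted sum $\sum\varepsilon_j\varphi_j$ equals $-\infty$ on the union of the sets $\{\varphi_j=-\infty\}$, not on their intersection. To see the intersection we truncate each term at $-1$, so that only infinitely many terms together can produce $-\infty$. A point off $E$ may still be a pole of infinitely many $\varphi_j$; so we first replace $\varphi_k$ by $\max_{j\le k}\varphi_j$, whose pole sets decrease to $E$.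

\begin{proof}[Proof of Theorem~\ref{thm:countable}]
If $E=\{\varphi=-\infty\}$, take $\varphi_j=\varphi$ for all $j$. Conversely, let $E=\bigcap_j\{\varphi_j=-\infty\}$. Let $\Omega_1\subset\Omega_2\subset\cdots$ be open sets with compact closures in $\Omega$ and with union $\Omega$. Put $\psi_k=\max_{j\le k}\varphi_j\in\mathrm{PSH}(\Omega)$; this sequence increases with $k$. Let $s_k\geq 0$ be an upper bound for $\psi_k$ on $\Omega_k$, which exists by upper semicontinuity. Put $\varepsilon_k=2^{-k}/(1+s_k)$ and
\[
u_k=\max(\varepsilon_k\psi_k,-1)\in\mathrm{PSH}(\Omega),\qquad \Phi=\sum_{k\ge1}u_k .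
\]
For $k\ge m$ we have $\varepsilon_k\psi_k\le2^{-k}$ on $\Omega_m\subset\Omega_k$, hence $u_k\le2^{-k}$ there. By (F3), $\Phi$ is plurisubharmonic or identically $-\infty$ on each component of $\Omega$.

On $E$ every $\psi_k$ equals $-\infty$, so $u_k=-1$ for all $k$ and $\Phi=-\infty$. Let $x\in\Omega\setminus E$. Then $\varphi_{k_0}(x)>-\infty$ for some $k_0$; choose $\alpha\ge0$ with $\varphi_{k_0}(x)\ge-\alpha$. For $k\ge k_0$ we have $\psi_k(x)\ge-\alpha$, so $u_k(x)\ge-\varepsilon_k\alpha\ge-2^{-k}\alpha$, and for $k<k_0$ we have $u_k(x)\ge-1$. Hence $\Phi(x)>-\infty$, and $\{\Phi=-\infty\}=E$. Since $E\subset\{\varphi_1=-\infty\}$ has measure zero by (F2), $\Phi$ is not identically $-\infty$ on any component. So $\Phi\in\mathrm{PSH}(\Omega)$.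
\end{proof}

\section{Partial graphs over a polar Cantor set}\label{sec:graphs}

We want many sets that equal their hulls, with no condition to check beyond a set-theoretic one. Suppose $S\subset\mathbb{C}^2$ has at most one point $(c,w_c)$ on each vertical line $z=c$. To separate a point $(a,b)\notin S$ from $S$, the function $\log|w-w_a|$ takes care of the line $z=a$. All other lines can be treated at once by a function $h(z)$, provided $h=-\infty$ at all the other base points $c\neq a$ and $h(a)>-\infty$. A diagonal argument will need a continuum of lines, so we take as base a very thin Cantor set.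

Let $a_j=e^{-4^j}$ for $j\ge1$ and
\[
K=\Big\{\sum_{j\ge1}\epsilon_ja_j:\ \epsilon\in\{0,1\}^{\mathbb{N}}\Big\}.
\]
Since $a_{j+1}/a_j=e^{-3\cdot4^j}<\frac12$, we have $\sum_{j>k}a_j\le2a_{k+1}$ for $k\ge0$, and $2a_{k+1}<a_k$ for $k\ge1$. In particular $K\subset[0,2e^{-4}]\subset[0,1)$. If $\epsilon$ and $\epsilon'$ first differ at place $k$, the corresponding sums differ by at least $a_k-\sum_{j>k}a_j>0$. So $\epsilon\mapsto\sum\epsilon_ja_j$ is a continuous bijection from the compact space $\{0,1\}^{\mathbb{N}}$ onto $K$, hence a homeomorphism; we call $\epsilon_j$ the \emph{digits} of the point. For a finite $0$--$1$ string $s$ of length $|s|=k$, the \emph{cylinder} $K_s$ is the set of points of $K$ whose first $k$ digits form $s$. Cylinders are open and closed in $K$, they form a base of its topology, and $K_s$ has diameter at most $2a_{k+1}$.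

\begin{lemma}\label{lem:polar}
For every $a\in\mathbb{C}$ there is a subharmonic function $h_a$ on $\mathbb{C}$ with $h_a=-\infty$ on $K\setminus\{a\}$ and $h_a(a)>-\infty$.
\end{lemma}

The proof places a mass $2^{-k}$ in each of the $2^k$ cylinders of length $k$. The logarithmic potential on such a cylinder is at most $2^{-k}\log(2a_{k+1})$, and the numbers $a_j$ were chosen so that this tends to $-\infty$ geometrically. To keep the value at $a$ finite, we place masses only at distance at least $1/j$ from $a$ and then sum over $j$ with small weights.

\begin{proof}
For $j\ge1$ let $X_j=\{z\in K:|z-a|\ge1/j\}$, so that $K\setminus\{a\}=\bigcup_jX_j$. Fix $j,k\ge1$. In each cylinder $K_s$ with $|s|=k$ that meets $X_j$ choose one point of $X_j$. Call these points $p_1,\dots,p_N$, where $0\le N\le2^k$, and put $q_{j,k}(z)=2^{-k}\sum_{i\le N}\log|z-p_i|$. This function is subharmonic on $\mathbb{C}$ and has four properties.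
\begin{enumerate}
\item[(a)] $q_{j,k}\le\log(R+1)$ on $\Delta(R)$, since $|z-p_i|\le R+1$ there and $N\le2^k$.
\item[(b)] $q_{j,k}\le0$ on $K$; in fact each $\log|z-p_i|$ is negative there, since $K\subset[0,1)$.
\item[(c)] $q_{j,k}\le-2^k$ on $X_j$. A point $z\in X_j$ lies in the same cylinder of length $k$ as some $p_i$. Dropping the other terms, which are negative, gives $q_{j,k}(z)\le2^{-k}\log(2a_{k+1})\le2^{-k}(1-4^{k+1})\le-2^{-k}4^k$.
\item[(d)] $q_{j,k}(a)\ge-\log j$, since $|a-p_i|\ge1/j$ and $N\le2^k$.
\end{enumerate}
Let $h_a=\sum_{j,k\ge1}2^{-j-k}q_{j,k}$. By (a) and (F3), $h_a$ is subharmonic or identically $-\infty$, and (d) gives $h_a(a)\ge-\sum_j2^{-j}\log j>-\infty$. On $X_j$, (b) and (c) give $h_a\le\sum_k2^{-j-k}q_{j,k}\le\sum_k(-2^{-j})=-\infty$.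
\end{proof}

Call a set $S\subset K\times\mathbb{C}\times\{0\}\subset\mathbb{C}^n$ a \emph{partial graph over $K$} if for each $c\in K$ there is at most one $w$ with $(c,w,0)\in S$.

\begin{proposition}\label{prop:hull}
Let $n\ge2$, let $\Omega\subset\mathbb{C}^n$ be open, and let $S\subset\Omega$ be a partial graph over $K$. Then $S$ is pluripolar and $S=S^*_\Omega$.
\end{proposition}

\begin{proof}
The function $h_1(z)$ given by Lemma~\ref{lem:polar} for $a=1\notin K$ equals $-\infty$ on $S$, and it lies in $\mathrm{PSH}(\Omega)$ by (F1) and (F2). So $S$ is pluripolar. Let $y=(a,b,\zeta_0)\in\Omega\setminus S$. It suffices to find $\varphi\in\mathrm{PSH}(\mathbb{C}^n)$ with $\varphi|_S=-\infty$ and $\varphi(y)>-\infty$, since $\varphi|_\Omega\in\mathrm{PSH}(\Omega)$ by (F2).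

If $\zeta_0\ne0$, take $\varphi=\log|\zeta|$. Let $\zeta_0=0$. If $S$ has no point with first coordinate $a$, take $\varphi=h_a(z)$: every point of $S$ has first coordinate in $K\setminus\{a\}$. Otherwise $S$ has exactly one such point $(a,w_a,0)$, and $b\ne w_a$ because $y\notin S$. Take $\varphi=h_a(z)+\log|w-w_a|$. It is finite at $y$. At a point $(c,w,0)\in S$ the first term is $-\infty$ if $c\ne a$, and the second is $-\infty$ if $c=a$, since then $w=w_a$.
\end{proof}

The separating functions are defined on all of $\mathbb{C}^n$. This is why no hypothesis on the shape of $\Omega$ is needed.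

\section{The idea, without the $G_\delta$ requirement}\label{sec:model}

A map $T(x)=x_0+rx$ with $r>0$ is a homeomorphism of $\mathbb{C}^n$, it sends discs to discs, and $\varphi\mapsto\varphi\circ T$ is a bijection from $\mathrm{PSH}(\Omega)$ onto $\mathrm{PSH}(T^{-1}\Omega)$. All our statements are invariant under such maps. \emph{From now on $n\geq2$, and we assume that $\Omega$ contains the closed polydisc of radius $2$ centered at $0$.} By compactness $\Omega$ then contains the open polydisc of some radius $\rho>2$. We put
\[
D_c=\{c\}\times\Delta(2)\times\{0\}\subset\Omega,\qquad c\in K .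
\]
A partial graph $S$ contains at most one point of $D_c$. So $S$ fails to be complete pluripolar as soon as every $\varphi\in\mathrm{PSH}(\Omega)$ with $\varphi|_S=-\infty$ is identically $-\infty$ on some $D_c$. Such an $S$ is easy to find by counting.

\begin{example}\label{ex:model}
Every open subset of $\Omega$ is a union of members of a fixed countable base, so there are at most continuum many open sets. An upper semicontinuous function $\varphi$ is determined by the countably many open sets $\{\varphi<q\}$, $q\in\mathbb{Q}$. Hence $\mathrm{PSH}(\Omega)$ has at most the cardinality of the continuum, and there is a surjection $c\mapsto\varphi_c$ from $K$ onto $\mathrm{PSH}(\Omega)$. Use the disc $D_c$ to defeat the function $\varphi_c$: if $\varphi_c\not\equiv-\infty$ on $D_c$, choose a point $x_c\in D_c$ with $\varphi_c(x_c)>-\infty$, and let $S$ be the set of the chosen points. Then $S=S^*_\Omega$ by Proposition~\ref{prop:hull}. Let $\varphi\in\mathrm{PSH}(\Omega)$ with $\varphi|_S=-\infty$, say $\varphi=\varphi_c$. If a point had been chosen in $D_c$, then $\varphi$ would be finite at $x_c\in S$. So none was chosen, and $\varphi\equiv-\infty$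 on $D_c$.
\end{example}

Nothing makes this $S$ a $G_\delta$, since both the surjection and the points $x_c$ were chosen arbitrarily. To control the topology of $S$ we need an explicit enumeration and a canonical choice. Both are available for open sets in place of functions: open sets are coded by $0$--$1$ sequences, and the complement of an open set on a real segment $J$ has a smallest point. We therefore diagonalize against open sets $V$, and apply the result to $V=\{\varphi<-M\}$. There is a price. The conclusion ``$\varphi\equiv-\infty$ on $D_c$'' weakens to ``$\varphi(c,\cdot,0)<-M$ on $J$'', with $c$ depending on $M$. We pass from the segment to a disc by the maximum principle (Section~\ref{sec:segment}), and from each $M$ to all $M$ by the Baire category theorem (Section~\ref{sec:E}).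

\section{A $G_\delta$ graph whose neighborhoods contain a fiber}\label{sec:diagonal}

\begin{lemma}\label{lem:diagonal}
Let $P$ be a Cantor set and $J=[\alpha,\beta]\subset\mathbb{R}$ with $\alpha<\beta$. There is a $G_\delta$ subset $G$ of $P\times J$ such that
\begin{enumerate}
\item[(1)] for each $p\in P$ there is at most one $t$ with $(p,t)\in G$;
\item[(2)] if $V\subset P\times J$ is open and $G\subset V$, then $\{p\}\times J\subset V$ for some $p\in P$.
\end{enumerate}
\end{lemma}

\begin{proof}
A homeomorphism in the first factor and an affine map in the second preserve the statement, so we may take $P=\{0,1\}^{\mathbb{N}}$ and $J=[0,1]$. Let $(B_i)_{i\in\mathbb{N}}$ be a base of open sets of $P\times J$. A point $p\in P$ codes the open set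
\[
U^p=\bigcup\{B_i:\ p(i)=1\},
\]
and every open set $V$ has a code: if $p(i)=1$ exactly when $B_i\subset V$, then $U^p=V$. On the fiber over $p$ we look only at the set coded by $p$. Let
\[
F=\{(p,t):\ (p,t)\notin U^p\}=(P\times J)\setminus\bigcup_i\big(B_i\cap(\{p:p(i)=1\}\times J)\big).
\]
The sets $\{p:p(i)=1\}$ are open, so $F$ is closed, hence compact. Let $F_p=\{t:(p,t)\in F\}$, a closed subset of $J$. Put $\tau(p)=\min F_p$ if $F_p\ne\emptyset$ and $\tau(p)=2$ otherwise, and let $G$ be the lower edge of $F$:
\[
G=\{(p,\tau(p)):\ F_p\ne\emptyset\}.
\]
For instance, $p=(0,0,\dots)$ codes the empty set and contributes the point $(p,0)$, while $p=(1,1,\dots)$ codes $P\times J$ and contributes nothing. Property (1) holds by definition.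

For (2), let $V\supset G$ be open and let $p$ be a code of $V$. If $F_p\ne\emptyset$, then $(p,\tau(p))$ lies in $G\subset V$ and also in $F$, so it lies outside $U^p=V$. This is impossible. Hence $F_p=\emptyset$, which means $\{p\}\times J\subset U^p=V$.

It remains to show that $G$ is a $G_\delta$. The function $\tau$ is lower semicontinuous, that is, $\{\tau\le\sigma\}$ is closed for every real $\sigma$. For $0\le\sigma<2$ this set is the projection to $P$ of the compact set $\{(p,t)\in F:t\le\sigma\}$, and for the other $\sigma$ it is empty or all of $P$. Therefore the sets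
\[
H_m=\{(p,t):\ t<\tau(p)+\tfrac1m\}=\bigcup_{q\in\mathbb{Q}}\{\tau>q\}\times\{t\in J:\ t<q+\tfrac1m\}
\]
are open. Their intersection is $\{(p,t):t\le\tau(p)\}$. A point $(p,t)\in F$ satisfies $t\ge\tau(p)$, so $G=F\cap\bigcap_mH_m$. Since the closed set $F$ is a $G_\delta$ by (F5), so is $G$.
\end{proof}

\begin{remark}\label{rem:sigma}
A set $G$ with properties (1) and (2) is never a countable union of compact sets. Let $J=[0,1]$ and suppose $G=\bigcup_{l\ge1}L_l$ with $L_l$ compact. By (1) the projection to $P$ is a continuous injection on $L_l$, hence a homeomorphism onto a compact set. So $L_l$ is the graph of a continuous function on that set, which extends to a continuous $\gamma_l:P\to[0,1]$ by the Tietze extension theorem. The open set $V=\bigcup_l\{(p,t):|t-\gamma_l(p)|<2^{-l-2}\}$ contains $G$ and meets each fiber in a set of length at most $\sum_l2^{-l-1}=\frac12$, against (2). In particular $G$ is uncountable, so the lemma fails over a countable base.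
\end{remark}

\section{From a segment to a disc}\label{sec:segment}

A subharmonic function that is bounded above and very negative on a segment is very negative on a disc around it, at a rate that depends only on the segment.

\begin{lemma}\label{lem:segment}
Let $J=[\alpha,\beta]$ with $0\le\alpha<\beta\le\frac12$. There is $\delta=\delta(J)>0$ with the following property. Let $\rho>2$ and $A,M\ge0$, and let $v$ be subharmonic or identically $-\infty$ on $\Delta(\rho)$, with $v\le A$ on $\overline{\Delta(2)}$ and $v\le-M$ on $J$. Then $v\le A-\delta(A+M)$ on $\overline{\Delta(1)}$. In particular, if $v=-\infty$ on $J$, then $v\equiv-\infty$ on $\Delta(\rho)$.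
\end{lemma}

\begin{proof}
We compare $v$ with a function that vanishes on $J$, is harmonic off $J$, and is larger on the circle $|w|=2$ than on $\overline{\Delta(1)}$. Let $\ell=\beta-\alpha$, let $\operatorname{arcosh}:[1,\infty)\to[0,\infty)$ be the increasing inverse of $\cosh$, and put
\[
g(w)=\operatorname{arcosh}\frac{|w-\alpha|+|w-\beta|}{\ell}.
\]
By the triangle inequality $g$ is defined and continuous on $\mathbb{C}$, and $g=0$ on $J$.

\emph{The function $g$ is harmonic off $J$.} Write $w=\frac{\alpha+\beta}2+\frac\ell2\lambda$, so that $J$ corresponds to $\lambda\in[-1,1]$. The equation $\lambda=\frac12(\xi+\xi^{-1})$, or $\xi^2-2\lambda\xi+1=0$, has two roots with product $1$. A root $e^{i\theta}$ on the unit circle forces $\lambda=\cos\theta\in[-1,1]$. So for $\lambda\notin[-1,1]$ exactly one root $\xi(\lambda)$ has modulus greater than $1$; it is simple, hence holomorphic in $\lambda$. From $\lambda\pm1=(\xi\pm1)^2/(2\xi)$ and the parallelogram identity we get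
\[
\frac{|w-\alpha|+|w-\beta|}{\ell}=\frac{|\lambda+1|+|\lambda-1|}2=\frac{|\xi+1|^2+|\xi-1|^2}{4|\xi|}=\frac{|\xi|+|\xi|^{-1}}2=\cosh\log|\xi| .
\]
Thus $g=\log|\xi(\lambda)|$ off $J$, the logarithm of the modulus of a holomorphic function without zeros.

\emph{Size of $g$.} We have $\alpha+\beta<1$. For $|w|\le1$ the numerator is at most $2+\alpha+\beta<3$, and for $|w|=2$ it is at least $4-\alpha-\beta>3$. Put $\gamma_1=\operatorname{arcosh}\frac{2+\alpha+\beta}\ell$ and $\gamma_2=\operatorname{arcosh}\frac{4-\alpha-\beta}\ell$. Then $0<\gamma_1<\gamma_2$, $g\le\gamma_1$ on $\overline{\Delta(1)}$, and $g\ge\gamma_2$ on $\partial\Delta(2)$. Let $\delta=1-\gamma_1/\gamma_2>0$.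

\emph{Comparison.} There is nothing to prove if $v\equiv-\infty$. Otherwise $u=v+M-(A+M)g/\gamma_2$ is subharmonic on $U=\Delta(2)\setminus J$ and upper semicontinuous on $\Delta(\rho)$, so $\limsup_{w\to\xi_0}u(w)\le u(\xi_0)$ at every $\xi_0\in\partial U=J\cup\partial\Delta(2)$. On $J$ we have $u=v+M\le0$, and on $\partial\Delta(2)$ we have $u\le A+M-(A+M)=0$. By (F4), $u\le0$ on $U$, hence on $\Delta(2)$. On $\overline{\Delta(1)}$ this gives $v\le-M+(A+M)(1-\delta)=A-\delta(A+M)$.

If $v=-\infty$ on $J$, the estimate holds for every $M$, with $A$ a fixed nonnegative upper bound of $v$ on $\overline{\Delta(2)}$. So $v=-\infty$ on $\Delta(1)$, and (F2) applies.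
\end{proof}

The hypothesis $\alpha<\beta$ is essential: for $J=\{0\}$ the functions $\varepsilon\log|w/2|$ equal $-\infty$ on $J$, are at most $0$ on $\overline{\Delta(2)}$, and tend to $0$ on $|w|=1$ as $\varepsilon\to0$.

\section{The set $E$}\label{sec:E}

Suppose we took for $E$ a single set $G\times\{0\}$ from Lemma~\ref{lem:diagonal}, with $P=K$. For $\varphi$ with $\varphi|_E=-\infty$ let $f(c)=\max_{|w|\le1}\varphi(c,w,0)$. The two lemmas show that $f$ is unbounded below on $K$, but we need a point where $f=-\infty$. Passing to a limit of points $c_m$ with $f(c_m)<-m$ does not help, because upper semicontinuity points the wrong way: the function equal to $-1/|c-c_0|$ for $c\ne c_0$ and to $0$ at $c_0$ is upper semicontinuous, unbounded below near $c_0$, and finite everywhere. What does help is density. If the open sets $\{f<-m\}$ are dense in $K$, then their intersection is not empty. So we place a copy $G_k$ of $G$ over every cylinder. Two precautions are needed. The union must remain a partial graph, so the bases $P_k$ of the copies must be disjoint. And a countable union of $G_\delta$ sets need not be a $G_\delta$ (Example~\ref{ex:rational}),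 so we separate the copies by disjoint open sets, using different heights $J_k$.

\subsection*{Construction}
Let $Q_1,Q_2,\dots$ be an enumeration of all cylinders $K_s$. We choose inductively pairwise disjoint Cantor sets $P_k\subset Q_k$ that are closed in $K$ and have empty interior in $K$. Suppose $P_1,\dots,P_{k-1}$ are chosen. The sets $K\setminus P_i$ are open and dense in $K$, so $Q_k\setminus(P_1\cup\dots\cup P_{k-1})$ is open and nonempty, and it contains a cylinder $K_s$. Let $P_k$ be the set of points of $K_s$ with digits $\epsilon_{|s|+2i}=0$ for all $i\ge1$. It is closed, and the free digits $\epsilon_{|s|+2i-1}$, $i\ge1$, define a homeomorphism onto $\{0,1\}^{\mathbb{N}}$. It contains no cylinder, since a cylinder fixes only finitely many digits and so contains a point with $\epsilon_{|s|+2i}=1$ for some large $i$.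

Let
\[
J_k=[4^{-k},\,2\cdot4^{-k}]\subset(0,\tfrac12],\qquad T_k=\{w\in\mathbb{C}:\ 3\cdot4^{-k-1}<\operatorname{Re}w<3\cdot4^{-k}\}.
\]
The open strips $T_k$ are pairwise disjoint, and $J_k\subset T_k$. Let $G_k\subset P_k\times J_k$ be given by Lemma~\ref{lem:diagonal}, and set
\[
E_0=\bigcup_{k\ge1}G_k\subset K\times(0,\tfrac12]\subset\mathbb{C}^2,\qquad E=E_0\times\{0\}\subset\bigcup_{c\in K}D_c\subset\Omega .
\]

\begin{lemma}\label{lem:E}
The set $E$ is a partial graph over $K$ and a $G_\delta$ set.
\end{lemma}

\begin{proof}
A point $c\in K$ lies in at most one $P_k$, and by Lemma~\ref{lem:diagonal}(1) the set $G_k$ has at most one point over $c$. So $E$ is a partial graph.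

The set $G_k$ is a $G_\delta$ in the compact set $P_k\times J_k$, which is a $G_\delta$ in $\mathbb{C}^2$ by (F5). Hence $G_k=\bigcap_mO_{k,m}$ with $O_{k,m}$ open in $\mathbb{C}^2$, and after intersecting with $\mathbb{C}\times T_k$ we may assume $O_{k,m}\subset\mathbb{C}\times T_k$. Let $O_m=\bigcup_kO_{k,m}$. Then $E_0\subset\bigcap_mO_m$. Conversely, let $(z,w)\in\bigcap_mO_m$. The number $w$ lies in exactly one strip $T_k$, so for every $m$ the point lies in $O_{k,m}$ with this same $k$, and $(z,w)\in G_k$. Thus $E_0=\bigcap_mO_m$ and $E=\bigcap_m\big(O_m\times\{|\zeta|<\frac1m\}\big)$.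
\end{proof}

\subsection*{Functions that equal $-\infty$ on $E$}

\begin{proposition}\label{prop:Z}
Let $\varphi\in\mathrm{PSH}(\Omega)$ with $\varphi|_E=-\infty$. Then
\[
Z_\varphi=\{c\in K:\ \varphi\equiv-\infty\text{ on }D_c\}
\]
is a dense $G_\delta$ subset of $K$.
\end{proposition}

\begin{proof}
For $c\in K$ the slice $v_c(w)=\varphi(c,w,0)$ is subharmonic or identically $-\infty$ on $\Delta(\rho)$. Let $A\ge0$ be an upper bound for $\varphi$ on the compact set $K\times\overline{\Delta(2)}\times\{0\}$. Put $f(c)=\max_{|w|\le1}v_c(w)$ and $W_m=\{c\in K:f(c)<-m\}$ for $m\ge1$.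

\emph{$Z_\varphi=\bigcap_mW_m$.} If $c\in Z_\varphi$, then $f(c)=-\infty$. Conversely, if $f(c)=-\infty$, then $v_c=-\infty$ on $\Delta(1)$, hence on $\Delta(2)$ by (F2).

\emph{$W_m$ is open in $K$.} Since the maximum is attained, $K\setminus W_m$ is the projection to $K$ of the set $\{(c,w)\in K\times\overline{\Delta(1)}:\varphi(c,w,0)\ge-m\}$. This set is compact by upper semicontinuity, so its projection is closed.

\emph{$W_m$ is dense in $K$.} The cylinders form a base, so it suffices to show that $W_m$ meets $Q_k$ for each $k$. Fix $k$, let $\delta=\delta(J_k)$ be the constant of Lemma~\ref{lem:segment}, and choose $M>0$ with $A-\delta(A+M)<-m$. The set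
\[
V=\{(c,t)\in P_k\times J_k:\ \varphi(c,t,0)<-M\}
\]
is open in $P_k\times J_k$ and contains $G_k$, because $\varphi=-\infty$ on $G_k\times\{0\}\subset E$. By Lemma~\ref{lem:diagonal}(2) there is $c\in P_k\subset Q_k$ with $v_c<-M$ on $J_k$. Lemma~\ref{lem:segment} gives $f(c)\le A-\delta(A+M)<-m$, so $c\in W_m\cap Q_k$.

By (F5), $\bigcap_mW_m$ is a dense $G_\delta$ in $K$.
\end{proof}

The segments $J_k$ shrink and $\delta(J_k)$ depends on $k$. This costs nothing, because $M$ is chosen after $k$.

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:discs}]
By Lemma~\ref{lem:E} and Proposition~\ref{prop:hull}, the set $E$ is a pluripolar $G_\delta$ with $E=E^*_\Omega$, and (i) holds. Let $\varphi_j\in\mathrm{PSH}(\Omega)$ with $\varphi_j|_E=-\infty$ for $j\ge1$. By Proposition~\ref{prop:Z} and (F5), $Z=\bigcap_jZ_{\varphi_j}$ is a dense $G_\delta$ in $K$, and every $\varphi_j$ is identically $-\infty$ on $D_c$ for $c\in Z$. This is (ii).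

Suppose $E=\bigcap_j\{\varphi_j=-\infty\}$ with $\varphi_j\in\mathrm{PSH}(\Omega)$. Then $\varphi_j|_E=-\infty$ for all $j$, so $Z\neq\emptyset$ and $D_c\subset E$ for $c\in Z$. This contradicts (i). Hence $E$ is not a countable intersection of complete pluripolar sets; taking all $\varphi_j$ equal shows that $E$ is not complete pluripolar in $\Omega$.
\end{proof}

\begin{remark}
The hypothesis $n\ge2$ enters through the discs $D_c$: one variable carries the Cantor set and a second one carries the discs. In agreement with Zeriahi's theorem, $E$ is not an $F_\sigma$ set. Indeed, the segments $J_k$ are disjoint, so $E\cap(P_k\times J_k\times\{0\})=G_k\times\{0\}$. If $E$ were a countable union of sets closed in $\Omega$, then $G_k$ would be a countable union of compact sets, which Remark~\ref{rem:sigma} excludes.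
\end{remark}

\begin{thebibliography}{9}

\bibitem{fine}
\emph{Fine Aspects of Pluripotential Theory},
\texttt{https://pure.uva.nl/ws/files/4325798/60121\_05.pdf}.

\end{thebibliography}
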